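# First Fit on uniform items from $(0,u)$: linear waste for every $u<1$

## 1. The highest old gap, and the life of a gap just above it

Picture bins in a row, numbered $1,2,3,\dots$, each with some free space, its *gap*. Fix a bin $i$ and call the bins $1,\dots,i-1$ *older*. Let $\rho_i$ be the largest gap among the older bins and let $g_i$ be the gap of bin $i$. First Fit offers every item to the bins in order and puts it into the first one with room. So an item of size $x$ gets past all the older bins exactly when $x>\rho_i$, and bin $i$ then takes it exactly when $x\le g_i$. Bin $i$ collects the items whose size lies in the window $(\rho_i,g_i]$, and nothing else.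

Now freeze the level: suppose $\rho_i$ stays at a value $m$, the items are uniform on $(0,1)$, and the gap of bin $i$ is $m+\alpha<1$ with $\alpha>0$. Each step hits the window with probability $\alpha$, so the gap survives for about $1/\alpha$ steps. If $\alpha$ is itself random, with density at least $1$ on an interval $(0,s)$, the expected survival time is at least
$$\int_0^s\frac{d\alpha}{\alpha}=\infty .$$
If we only look at $\alpha>2/Q$, and so only need the level to be frozen for about $Q$ steps, we still get about $\log(sQ/2)$, as large as we like. This logarithmic divergence is the engine of the proof.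

Here is what it is for. Draw $n$ item sizes independently and uniformly from $(0,u)$, where $0<u\le1$, and pack the list $L_n=(x_1,\dots,x_n)$ on-line into bins of capacity $1$ by First Fit: each item goes into the lowest-indexed bin that still has room, and a new bin is opened only if there is none. Let $FF(L_n)$ be the number of bins used. The wasted space is $FF(L_n)-\sum_{i\le n}x_i$. Call First Fit packings *optimal* for $u$ if the expected wasted space is sublinear,
$$E\Big[FF(L_n)-\sum_{i=1}^n x_i\Big]=o(n)\qquad(n\to\infty).$$
The conjecture, taken from http://repository.cmu.edu/cgi/viewcontent.cgi?article=2654&context=compsci, says that First Fit packings are optimal when $u\le 2/3$. It is false for every $u\in(0,2/3]$, and more is true.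

**Theorem.** For every $u\in(0,1)$ there is $c(u)>0$ with $E\big[FF(L_n)-\sum_{i\le n}x_i\big]\ge c(u)\,n$ for all large $n$.

The proof does not make $c(u)$ explicit. It is known that at $u=1$ the expected waste is $o(n)$, so the range $u<1$ cannot be enlarged; we do not use this.

The plan has three parts. First, if the waste is sublinear along some sequence of $n$, then a bin has on average only a bounded total time during which its window is longer than a fixed $\varepsilon$ (Section 4). Second, if the highest old gap stays nearly constant for a long time at a level $m$ just above which fresh bins are able to land, the divergent integral violates this bound; so for most bins the level lies outside the set $U$ of such $m$ (Sections 6 and 7). Third, levels outside $U$ let new bins be opened only so rarely that the bins cannot hold all the items (Sections 8 and 9).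

## 2. Gaps, levels and opening times

Divide all sizes by $u$. The items $X_1,X_2,\dots$ are now independent and uniform on $(0,1)$, and bins have capacity $C=1/u>1$. Write $k=\lfloor C\rfloor\ge1$ and $f=C-k\in[0,1)$.

**Definition.** Let $g_i(t)$ be the gap of bin $i$ after $t$ items, with $g_i(t)=C$ if bin $i$ is unopened. Let $B_t$ be the number of opened bins after $t$ items, $T_i$ the time at which bin $i$ is opened, and $\mathcal F_t=\sigma(X_1,\dots,X_t)$. The *level* seen by bin $i$ is
$$\rho_i(t)=\max_{l<i}g_l(t),\qquad \rho_1\equiv0 .$$
The scaled waste is $W_n=\sum_{i\le B_n}g_i(n)=CB_n-\sum_{i\le n}X_i\ge 0$.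

**Example 1.** Take $u=2/3$, so $C=1.5$, and let the scaled items be $0.9,\ 0.8,\ 0.5,\ 0.65,\ 0.4$. The first opens bin 1 and leaves gap $0.6$. The second does not fit there, opens bin 2 and leaves $0.7$. The third fits in bin 1, whose gap becomes $0.1$. The fourth is larger than $0.1$ and at most $0.7$: it goes to bin 2, which is left with $0.05$. The fifth fits in neither and opens bin 3, with gap $1.1$. So $W_5=0.1+0.05+1.1=1.25$, which agrees with $3\cdot1.5-3.25$. After three items bin 2 had the window $(\rho_2(3),g_2(3)]=(0.1,0.7]$, and the fourth item hit it.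

We use the following facts throughout.

* $g_i(t)$ and $\rho_i(t)$ are nonincreasing in $t$; $\rho_i\le\rho_{i+1}$; at most one bin is opened per step.
* $X_{t+1}$ goes to bin $i$ iff $\rho_i(t)<X_{t+1}\le g_i(t)$, and to some bin of index $\ge i$ iff $X_{t+1}>\rho_i(t)$.
* $T_i$ is the first $t$ with $X_t>\rho_i(t-1)$. Indeed, the first item that gets past the bins before $i$ finds bin $i$ unopened with gap $C>1$, and enters it. Since $X_t<1$, this gives $\rho_i(T_i-1)<1$. Hence $\rho_i(t)<1$ for $t\ge T_i$, and $\rho_{B_t}(t)<1$ for $t\ge1$.
* $CB_n\ge\sum_{i\le n}X_i\to\infty$ a.s., so every $T_i$ is finite a.s. and is a stopping time.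

Since $FF(L_n)-\sum x_i=B_n-u\sum X_i=uW_n$, failure of the Theorem for some $u<1$ means $\liminf_n EW_n/n=0$, that is:

**Assumption (Z).** There is an infinite set $\mathcal N$ of integers with $EW_n/n\to0$ along $n\in\mathcal N$.

From now on $u<1$ is fixed and (Z) is to be contradicted. Given $\kappa\in(0,\frac14)$, put
$$N=N_n=\Big\lfloor\frac{(1-\kappa)n}{2C}\Big\rfloor,\qquad \mathcal T_n=\{T_{N+1}+\sqrt n\le n\}. \tag{1}$$
We study only the first $N$ bins, which are opened well before time $n$: with $t=\lfloor n-\sqrt n\rfloor$, the strong law gives $B_t\ge\frac1C\sum_{i\le t}X_i\sim\frac n{2C}$ a.s., and $\mathcal T_n=\{B_t\ge N+1\}$, so $P(\mathcal T_n)\to1$.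

Three textbook facts will be used without further mention: Markov's inequality; the fact that after a stopping time $T$ the items are still i.i.d. uniform given $\mathcal F_T$; and the comparison that if each of $M$ successive steps is a success with conditional probability at least $p$ given the past, then fewer than $r$ successes occur with probability at most $P(\mathrm{Bin}(M,p)<r)$.

## 3. Every fixed bin eventually becomes full

A natural first attempt is to follow one bin and show that it keeps a positive gap forever with positive probability; summing over bins would give linear waste. This cannot work: *for each fixed $i$, $g_i(t)\to0$ almost surely.*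

To check it, argue by induction on $i$, so that $\rho_i(t)\to0$ a.s. (for $i=1$, $\rho_1\equiv0$). If $\lim_tg_i(t)>0$ had positive probability, there would be a rational $r\in(0,\frac12)$ and a time $t_r$ such that, with positive probability, $g_i(t)\ge2r$ for all $t$ and $\rho_i(t)\le r$ for all $t\ge t_r$. On this event every item in $(r,2r]$ arriving after $t_r$ enters bin $i$. There are infinitely many such items a.s., each larger than $r$, and they cannot fit into capacity $C$.

So waste cannot be found by following a fixed bin to the end. What can be bounded is *how long* a bin has a long window, added over all bins and all times up to $n$.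

## 4. A budget for exposure

**Definition.** For $\varepsilon\in(0,1)$, bin $i$ is *$\varepsilon$-exposed* at time $t$ if $g_i(t)\le1$ and $g_i(t)-\rho_i(t)\ge\varepsilon$. Let $S_i^{\varepsilon}(n)$ be the number of times $0\le t<n$ at which bin $i$ is $\varepsilon$-exposed.

In Example 1, bin 2 is $\frac12$-exposed at time $3$, since $0.7\le1$ and $0.7-0.1=0.6$.

**Lemma 1.** $\displaystyle\sum_iE S_i^{\varepsilon}(n)\le n+2\varepsilon^{-2}E W_n .$

*Proof.* The purpose is to find a part of the waste that grows, on average, whenever many bins are exposed. Take the total of the small gaps: let $\phi(y)=y\mathbf 1\{y<\varepsilon\}$ and $\Phi_t=\sum_i\phi(g_i(t))$. Unopened bins contribute $0$ because $C>\varepsilon$, so $\Phi_0=0$ and $0\le\Phi_t\le W_t$.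

Consider one step. If the item enters a bin of gap less than $\varepsilon$, then $\Phi$ changes by exactly $-X_{t+1}$, and $X_{t+1}<\varepsilon$. Since an item enters only one bin, all these events together contribute at least $-E[X;X<\varepsilon]=-\varepsilon^2/2$ to $E[\Phi_{t+1}-\Phi_t\mid\mathcal F_t]$. If the item enters a bin $i$ of gap at least $\varepsilon$, then $\Phi$ changes by $\phi(g_i-X_{t+1})\ge0$. If moreover bin $i$ is $\varepsilon$-exposed, its window lies inside $(0,1]$, and the expected contribution of bin $i$ is
$$\int_{\rho_i}^{g_i}\phi(g_i-x)\,dx=\int_0^{g_i-\rho_i}\phi(y)\,dy\ge\int_0^\varepsilon y\,dy=\frac{\varepsilon^2}2 .$$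
So the conditional drift is at least $\frac{\varepsilon^2}2(N_t-1)$, where $N_t$ is the number of $\varepsilon$-exposed bins at time $t$. Summing over $t<n$ gives $\frac{\varepsilon^2}2\big(\sum_iES_i^\varepsilon(n)-n\big)\le E\Phi_n\le EW_n$. $\square$

Under (Z), with $\varepsilon$ fixed, the right side is $n(1+o(1))$ along $\mathcal N$. Shared among the $N\approx n/(2C)$ bins that we study, this is a budget of roughly $2C$ exposed steps per bin. Showing that a bin is exposed for a positive expected time contradicts nothing: the term $n$ comes from the negative part of the drift and does not vanish. We need the mean exposure to exceed *every* constant, for one fixed $\varepsilon$. This is why the integral $\int d\alpha/\alpha$ matters, and why we must arrange for a level to be nearly frozen.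

## 5. What the older bins do not reveal

To compute survival times we want the level $\rho_j(\cdot)$ to be a given function of time, with fresh randomness still available to bin $j$. The next lemma separates the two.

**Definition.** Fix $j$. Let $Y_t=X_t$ if $X_t\le\rho_j(t-1)$ and $Y_t=\star$ otherwise. If $Y_t=\star$, call $t$ a *$\star_j$-time* and $X_t$ a *$\star_j$-item*. Let $\mathcal G_j=\sigma(Y_1,Y_2,\dots)$.

So $\mathcal G_j$ records everything that enters bins before $j$, and of the other items only their times. In Example 1 with $j=2$, the sequence is $0.9,\star,0.5,\star,\star$. From it we can read off the gap of bin 1 at all times, $1.5,\,0.6,\,0.6,\,0.1,\,0.1,\,0.1$, and $T_2=2$, but not the sizes of the three $\star$-items.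

**Lemma 2.** (i) The gaps $g_l$ $(l<j)$, the level $\rho_j$ and the $\star_j$-times are $\mathcal G_j$-measurable, and $T_j$ is the first $\star_j$-time. (ii) Given $\mathcal G_j$, the $\star_j$-items are independent, the one at time $t$ being uniform on $(\rho_j(t-1),1)$. (iii) $\mathcal G_i\subset\mathcal G_j$ for $i<j$.

*Proof.* (i) Items larger than $\rho_j(t-1)$ do not enter bins before $j$, and the others enter the first bin with room. So by induction $Y_1,\dots,Y_t$ determine $g_l(t)$ for $l<j$, hence $\rho_j(t)$. The statement on $T_j$ is one of the facts of Section 2.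

(ii) At $\star_j$-times, where $\rho_j(t-1)<1$, let $U_t=(X_t-\rho_j(t-1))/(1-\rho_j(t-1))$; at other times let $U_t$ be an independent auxiliary uniform variable. Let $\mathcal H_t$ be generated by $\mathcal F_t$ and the auxiliary variables up to time $t$. Given $\mathcal H_{t-1}$, the variable $U_t$ is uniform on $(0,1)$ and independent of $Y_t$, because it is uniform both given $Y_t=\star$ and given any other value of $Y_t$. The conditional law of $Y_t$ depends only on $\rho_j(t-1)$, a function of $Y_1,\dots,Y_{t-1}$. Hence, for bounded measurable functions $a,b,\alpha,\beta$, and with $\bar\beta=E[\beta(Y_t)\mid\mathcal H_{t-1}]$, a function of $Y_1,\dots,Y_{t-1}$,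
$$E\big[a(U_1,\dots,U_{t-1})\,b(Y_1,\dots,Y_{t-1})\,\alpha(U_t)\beta(Y_t)\big]=E[\alpha(U_t)]\;E\big[a\,b\,\bar\beta\big].$$
By the induction hypothesis $E[a\,b\,\bar\beta]=E[a]\,E[b\,\bar\beta]=E[a]\,E[b\,\beta(Y_t)]$. So $(U_1,\dots,U_t)$ is i.i.d. uniform and independent of $(Y_1,\dots,Y_t)$. Therefore $(U_t)_t$ is i.i.d. uniform and independent of $\mathcal G_j$, and $X_t=\rho_j(t-1)+(1-\rho_j(t-1))U_t$ at $\star_j$-times.

(iii) Write $Y^{(i)}$ for the sequence belonging to $i$. By (i), $Y^{(j)}$ determines $\rho_i$. Since $\rho_i\le\rho_j$, we have $Y_t^{(i)}=Y_t^{(j)}$ if $Y_t^{(j)}\ne\star$ and $Y_t^{(j)}\le\rho_i(t-1)$, and $Y_t^{(i)}=\star$ otherwise. $\square$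

Every item that enters bin $j$ is a $\star_j$-item, and a $\star_j$-item at time $t$ enters bin $j$ iff it is at most $g_j(t-1)$.

## 6. Levels just above which a fresh bin can land

Suppose the level is about $m$. A fresh bin receives items from $(m,1)$. If it first receives $q$ items of size about $c$, its gap is about $\gamma=C-qc$. The next item is uniform on about $(m,1)$, and it can leave a gap near $m$ exactly when $\gamma-m\in(m,1)$, i.e. $2m<\gamma<1+m$. This motivates the definition.

**Definition.**
$$U=\{m\in[0,1):\ \exists\,q\in\{0,\dots,k\},\ c\in(m,1)\ \text{with}\ 2m<C-qc<1+m\}.$$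

**Example 2.** Let $C=2$ (so $u=\frac12$, $k=2$). The level $m=0.6$ is in $U$: take $q=1$, $c=0.7$, so $\gamma=1.3\in(1.2,1.6)$, and a second item near $0.7$ lands near $0.6$. If $m\ge\frac23$, then $q=0$ fails because $2\ge1+m$, while $q=1,2$ fail because $C-qc<2-qm\le2m$. Lemma 3(a) below gives the rest, so $U=[0,\frac23)$.

**Example 3.** Let $C=\frac32$ (so $u=\frac23$, $k=1$). The level $0.6$ is in $U$ with $q=0$: $1.2<1.5<1.6$, and a first item near $0.9$ lands near $0.6$. The level $0.4$ is in $U$ with $q=1$, $c=0.5$: $0.8<1<1.4$. But $m=\frac12$ is not: $q=0$ would need $\frac32<\frac32$, and $q=1$ would need $1<\frac32-c$ with $c>\frac12$. If $m\ge\frac34$, then $q=0$ fails since $2m\ge\frac32$, and $q=1$ fails since $\frac32-c<\frac34<2m$. Lemma 3(b) covers the other levels, and $U=[0,\frac12)\cup(\frac12,\frac34)$.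

**Lemma 3.** (a) If $k\ge2$, then $[0,\frac k{k+1})\subset U$. (b) If $k=1$, then $[0,\frac C3)\cup(C-1,\frac C2)\subset U$.

*Proof.* For $q\ge1$, as $c$ runs through $(m,1)$ the value $C-qc$ runs through the nonempty open interval $(C-q,C-qm)$. A suitable $c$ exists iff this interval meets $(2m,1+m)$, i.e. iff
$$C-q<1+m\quad\text{and}\quad(q+2)m<C .$$

(a) Let $m<\frac k{k+1}$. If $m>f$, take $q=k-1\ge1$: $C-q=f+1<1+m$, and $(k+1)m<k\le C$. If $m\le f$, take $q=k$: $C-q=f<1\le1+m$, and $(k+2)m=(k+1)m+m<k+f=C$.

(b) Here $1<C<2$. For $m<\frac C3$ take $q=1$: $C-1<1\le1+m$ and $3m<C$. For $C-1<m<\frac C2$ take $q=0$ and any $c\in(m,1)$: $2m<C<1+m$. $\square$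

We also need the inequalities with a uniform margin. Let $\mathcal K\subset U$ be compact. Each $m_0\in\mathcal K$ has a pair $(q,c)$ satisfying the four strict inequalities; the same pair satisfies them, with half the margin, for all $m$ near $m_0$. By a finite subcover there are $\xi=\xi(\mathcal K)>0$ and a finite list of pairs such that every $m\in\mathcal K$ has a pair $(q,c)$ in the list with
$$c\in[m+\xi,1-\xi],\qquad 2m+\xi\le C-qc\le1+m-\xi. \tag{2}$$
We always use the first such pair in the list, which is a Borel function of $m$. The first part of (2) gives $1-m\ge2\xi$ on $\mathcal K$, so $\xi\le\frac12$.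

Here is, by hand and without proof for the moment, what avoiding $U$ should cost. If new bins see levels of at least $a$, then an item gets past the older bins with probability at most $1-a$ per step, and each new bin takes the first $k$ of these. So bins open at rate at most $(1-a)/k$ per item, while the volume of the items requires a rate of at least $\frac1{2C}$. For $C=2$ and $a=\frac23$ the two numbers are $\frac16$ and $\frac14$: impossible. For $C=\frac32$ and $a=\frac34$ they are $\frac14$ and $\frac13$: impossible. But for $C=\frac32$ the level $\frac12\notin U$ would allow the rate $\frac12$, and there this count gives no contradiction. Section 9 deals with it.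

## 7. Plateaus of the level avoid $U$

**Proposition 4.** Assume (Z). Let $\mathcal K\subset U$ be compact, $\xi=\xi(\mathcal K)$, $\kappa\in(0,\frac14)$, $0<\eta\le\xi/8$, $H_*\in\mathbb N$, $\Psi:\mathbb N\to\mathbb N$. Then there are $H\ge H_*$, $H'>H$ with $H'\ge\Psi(H)$, and an infinite $\mathcal N'\subset\mathcal N$, such that for $n\in\mathcal N'$:
$$\text{(P1)}\quad \frac1N\sum_{i\le N}P\big(\rho_i(T_i+H)-\rho_i(T_i+H')>\eta\big)\le\kappa,$$
$$\text{(P2)}\quad \frac1N\sum_{i\le N}P\big(\rho_i(T_i+H)\in\mathcal K\big)\le2\kappa.$$

In words: between ages $H$ and $H'$ of bin $i$, its level is nearly constant for most $i$, and the constant avoids $\mathcal K$. The function $\Psi$ lets us demand that the plateau be as long as we wish compared with $H$.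

Three things stand between the frozen toy computation of Section 1 and a proof. By age $H$, up to $H$ younger bins may have been opened after bin $i$, and their gaps may lie well above $m$, so a fresh bin does not see level $m$; we shall fill these bins at a cost in probability that depends on $H$. A level that is constant only up to $\eta$ is not frozen on the scale $1/Q$; we shall find a finer plateau inside. And the constants must be chosen in the order $H$, then the cost $\delta(H)$, then $Q$, then $H'$. A sequence of scales makes this order possible.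

*Proof.*

**Step 0: choose the constants and the plateau.** The purpose is to get (P1) together with the room needed later. Let
$$s=\sigma_0=\frac\xi8,\quad \vartheta=\frac\xi{4(k+1)},\quad c_1=4^{-1-1/\xi},\quad L=\Big\lceil\frac1{\kappa\eta}\Big\rceil,\quad H_0=H_* .$$
Given $H=H_l$, set $\sigma_{\min}=\sigma_02^{-H-1}$, $q_1=\lceil2C\rceil(H+1)$ and $\delta=\sigma_{\min}^{q_1}$. Choose an integer $H''$ with $P(\mathrm{Bin}(H'',\xi)<q_1+k+1)\le\delta\kappa/4$. Then choose an integer $Q$ with $2/Q<s$ and
$$(2\vartheta)^k\,\delta\,c_1\log(sQ/2)\cdot\frac\kappa2\ \ge\ 4C(H+1), \tag{3}$$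
and so large that $H_{l+1}:=H+2H''+Q^2\ge\Psi(H)$. None of these numbers depends on $n$.

For each $j$ the sum $\sum_{l<L}[\rho_j(T_j+H_l)-\rho_j(T_j+H_{l+1})]$ telescopes and is at most $1$, because $\rho_j<1$ from time $T_j$ on. Average over $j\le N$ and take expectations: for each $n$ some $l<L$ has
$$\frac1N\sum_{j\le N}E[\rho_j(T_j+H_l)-\rho_j(T_j+H_{l+1})]\le\frac1L .$$
Fix an $l$ that works for infinitely many $n\in\mathcal N$, and put $H=H_l$, $H'=H_{l+1}$, with the corresponding $H'',Q,\delta$. By Markov's inequality the average in (P1) is at most $\frac1{L\eta}\le\kappa$ for these $n$.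

Write $t_0=T_i+H$, $m_i=\rho_i(t_0)$ and
$$E_i=\{m_i\in\mathcal K,\ \rho_i(T_i+H')\ge m_i-\eta\}\in\mathcal G_i .$$
Since $\{m_i\in\mathcal K\}\subset E_i\cup\{m_i-\rho_i(T_i+H')>\eta\}$, (P2) follows from (P1) once we show that $\frac1N\sum_{i\le N}P(E_i)<\kappa$ for all large such $n$. This is the goal of Steps 1 to 4.

**Step 1: fill the bins between $i$ and the next fresh bin.** The purpose is to reach, with probability at least $\delta$, a moment when the next unopened bin $j$ also sees a level of about $m$.

Let $m=m_i\in\mathcal K$. At time $t_0$ at most $H+1$ opened bins have index $\ge i$. The $H+2$ intervals $(m+\sigma_02^{-r},m+\sigma_02^{-r+1}]$, $0\le r\le H+1$, are disjoint, so for some $\sigma=\sigma_02^{-r}\ge\sigma_{\min}$ none of these bins has its gap in $(m+\sigma,m+2\sigma]$. Take the largest such $\sigma$. Each of these gaps is then either at most $m+\sigma$ or more than $m+2\sigma$.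

Look at the successive $\star_i$-items after $t_0$; all other items enter bins before $i$. As long as some opened bin of index $\ge i$ has gap $>m+\sigma$, let $b$ be the lowest such bin and require the next $\star_i$-item to lie in a set $A$, as follows.

* If $g_b\le1$, let $A=(g_b-\sigma,g_b)$. Since $g_b>m+2\sigma$, $A\subset(m+\sigma,1)$. The new gap is $<\sigma$.
* If $g_b>1$, let $A=\{x\in(1-4\sigma,1):\ g_b-x\notin(m+\sigma,m+2\sigma]\}$. Since $1-m\ge2\xi\ge16\sigma$, $A\subset(m+\sigma,1)$. We removed at most length $\sigma$, so $|A|\ge3\sigma$.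

Such an item exceeds the gaps of all bins before $b$: those of index $<i$ have gap $\le\rho_i\le m$, and those of index from $i$ to $b-1$ have gap $\le m+\sigma$. It is at most $g_b$. So it goes into $b$, no bin is opened, and still no opened bin of index $\ge i$ has its gap in $(m+\sigma,m+2\sigma]$, so the procedure can continue.

How many items are needed? A step with $g_b>1$ lowers $g_b$ by at least $1-4\sigma\ge\frac12$, because $4\sigma\le\xi/2\le\frac14$. The gap of an opened bin is below $C$, so there are at most $\lceil2(C-1)\rceil$ such steps per bin, and a step with $g_b\le1$ finishes bin $b$. That is at most $\lceil2(C-1)\rceil+1\le\lceil2C\rceil$ steps per bin and at most $q_1$ in total.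

Condition on $\mathcal G_i$ and on the $\star_i$-items up to $t_0$; together these determine the configuration at time $t_0$. By Lemma 2 the later $\star_i$-items are conditionally independent, with density $1/(1-\rho_i)\ge1$ on a set containing $(m,1)$. So, given also the earlier emptying items, each requirement is met with conditional probability at least $|A|\ge\sigma_{\min}$. There are infinitely many $\star_i$-times, because infinitely many bins get opened. So success has conditional probability at least $\sigma_{\min}^{q_1}=\delta$, and since $E_i\in\mathcal G_i$,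
$$P(E_i,\ \text{success})\ge\delta P(E_i).$$

On success let $t_1$ be the time of completion, with $t_1=t_0$ if nothing has to be done. At $t_1$ all opened bins of index $\ge i$ have gap $\le m+\sigma$. Put $j=B_{t_0}+1=B_{t_1}+1$. Bin $j$ is unopened at $t_1$, and for $t\ge t_1$
$$\rho_j(t)\le m+\sigma,\qquad 1-\rho_j(t)\ge2\xi-\frac\xi8\ge\xi. \tag{4}$$

For $j>i$ let $D_{ij}$ be the event that $E_i$ holds, $B_{t_0}=j-1$, emptying succeeds with $t_1\le t_0+H''$, and there are at least $k+1$ $\star_j$-times in $(t_1,t_1+H'']$. The next steps use Lemma 2 for bin $j$, so we need $D_{ij}\in\mathcal G_j$. Check this piece by piece. First, $E_i\in\mathcal G_i\subset\mathcal G_j$. Next, $\{B_{t_0}=j-1\}=\{T_{j-1}\le t_0<T_j\}$ is $\mathcal G_j$-measurable by Lemma 2(i),(iii). On it, $\sigma$ depends only on gaps of bins before $j$. All successful emptying items enter bins before $j$, so their sizes are visible in $\mathcal G_j$, and a $\star_j$-item before completion would open a bin, which means failure. So success and $t_1$ can be read off from $\mathcal G_j$, and so can the $\star_j$-times. On $D_{ij}$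 the quantities $m,\sigma,t_1$ are $\mathcal G_j$-measurable.

It remains to see that the time limits cost little. On $\{m_i\in\mathcal K\}\in\mathcal F_{t_0}$, each step after $t_0$ is a $\star_i$-time with conditional probability $1-\rho_i\ge1-m\ge\xi$ given the past. By the choice of $H''$, outside an event of probability at most $\delta\kappa/4$ there are at least $q_1$ $\star_i$-times in $(t_0,t_0+H'']$, and then success implies $t_1\le t_0+H''$. On the event that $m_i\in\mathcal K$ and emptying succeeds at the stopping time $t_1$, (4) shows that each step after $t_1$ is a $\star_j$-time with conditional probability at least $\xi$; fewer than $k+1$ of them in $(t_1,t_1+H'']$ has probability at most $\delta\kappa/4$. Hence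
$$\sum_jP(D_{ij})\ \ge\ \delta P(E_i)-\frac{\delta\kappa}2. \tag{5}$$

**Step 2: land just above the level.** The purpose is to show that bin $j$ obtains a gap $Y$ whose density is at least $1$ on a whole interval around $m$.

Work on $D_{ij}$, conditionally on $\mathcal G_j$. Let $p_-=\max(0,m-\eta)$. For $t_1\le t\le T_i+H'$ we have $\rho_j(t)\in[p_-,m+\sigma]$, by (4) and because $\rho_j\ge\rho_i\ge m-\eta$ there on $E_i$. So $\star_j$-items after $t_1$ and up to $T_i+H'$ have density at least $1$ on $(m+\sigma,1)$.

Let $(q,c)$ be the pair for $m$ and let $\tau_1<\tau_2<\cdots$ be the $\star_j$-times; then $\tau_1=T_j>t_1$. Require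
$$X_{\tau_1},\dots,X_{\tau_q}\in(c-\vartheta,c+\vartheta).$$
By (2) and $\vartheta\le\xi/8$, $\sigma\le\xi/8$, this interval lies in $(m+\sigma,1)$, so the requirement has conditional probability at least $(2\vartheta)^q\ge(2\vartheta)^k$. Before the $r$-th of these items bin $j$ has gap at least $C-(r-1)\ge1$, as $r\le k$, so they all enter bin $j$. They leave it with a gap $\gamma$ that differs from $C-qc$ by at most $q\vartheta\le\xi/4$, so by (2)
$$2m+\tfrac34\xi\le\gamma\le1+m-\tfrac34\xi .$$

Let $t^*=\tau_{q+1}$. On $D_{ij}$ we have $t^*\le t_1+H''\le t_0+2H''$, since $q+1\le k+1$. Let $Y=\gamma-X_{t^*}$. For $y\in(p_-,m+\sigma+s)$ the size $x=\gamma-y$ satisfies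
$$x>m+\tfrac34\xi-\sigma-s\ge m+\tfrac12\xi\ge m+\sigma,\qquad x<\gamma-p_-\le1-\tfrac34\xi+\eta<1,\qquad x<\gamma .$$
So $x$ lies where the item $X_{t^*}$ has density at least $1$, and an item of that size enters bin $j$. Hence on the range $(p_-,m+\sigma+s)$ the variable $Y$ has conditional density at least $1$, given $\mathcal G_j$ and $X_{\tau_1},\dots,X_{\tau_q}$ as required. When $Y$ is in this range, it is the gap of bin $j$ at time $t^*$, and $Y<m+\xi/4<1$. By Lemma 2 the later $\star_j$-items are conditionally independent of $Y$.

**Step 3: collect the logarithm.** The purpose is to bound the expected exposed time of bin $j$ from below by a multiple of $\log(sQ/2)$.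

Let $\varepsilon=\min\{1/Q,\ \xi/(2Q^2)\}$ and $\rho(r)=\rho_j(t^*+r)$ for $0\le r\le Q^2$. Note that $t^*+Q^2\le t_0+2H''+Q^2=T_i+H'$. The function $\rho$ is $\mathcal G_j$-measurable and nonincreasing, and it decreases by at most $1$ in total. So among the $Q$ blocks of length $Q$ one is nearly frozen: some $\mathcal G_j$-measurable $v\in\{0,\dots,Q-1\}$ has
$$\rho(vQ)-\rho((v+1)Q)\le\frac1Q .$$
Let $m''=\rho((v+1)Q)\in[p_-,m+\sigma]$ and write $Y=m''+\alpha$. We use $\alpha\in(2/Q,s)$; then $Y$ lies in the range of Step 2.

The frozen block may begin long after $t^*$, so the gap $Y$ must survive until then. Let $\theta$ be the first $r$ with $Y-\rho(r)\ge\varepsilon$. Since $Y-\rho(vQ)\ge\alpha-\frac1Q\ge\frac1Q\ge\varepsilon$, we have $\theta\le vQ$. Put $r_\alpha=\theta+\lfloor1/\alpha\rfloor\le vQ+Q/2$.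

Bin $j$ receives no item in $(t^*,t^*+r_\alpha]$ exactly when every $\star_j$-item in this period exceeds $Y$. Given $\mathcal G_j$ and $Y$ (and the earlier $\star_j$-items), these items are independent, and the one at time $t^*+r+1$, if there is one, is at most $Y$ with probability $(Y-\rho(r))^+/(1-\rho(r))$. By (4) the denominator is at least $\xi$.

* For $r<\theta$ we have $Y-\rho(r)<\varepsilon$, so the probability is at most $\varepsilon/\xi$.
* For $\theta\le r<r_\alpha\le(v+1)Q$ we have $Y-\rho(r)\le Y-m''=\alpha$, so it is at most $\alpha/\xi\le s/\xi=\frac18$.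

Now $(1-\varepsilon/\xi)^{Q^2}\ge1-Q^2\varepsilon/\xi\ge\frac12$. Also $1-z\ge4^{-z}$ on $[0,\frac12]$, because $4^{-z}$ is convex and the two sides agree at $0$ and $\frac12$. So bin $j$ receives no item in $(t^*,t^*+r_\alpha]$ with conditional probability at least
$$\tfrac12\,(1-\alpha/\xi)^{1/\alpha}\ge\tfrac12\,4^{-1/\xi}.$$
In that case the $\lfloor1/\alpha\rfloor\ge\frac1{2\alpha}$ times $t^*+r$ with $\theta\le r<r_\alpha$ all satisfy $g_j=Y\le1$ and $g_j-\rho_j=Y-\rho(r)\ge\varepsilon$: bin $j$ is $\varepsilon$-exposed.

Let $Z_{ij}$ be the number of times so counted, with $Z_{ij}=0$ if $D_{ij}$, one of the requirements of Step 2, $\alpha\in(2/Q,s)$ or survival fails. Then $Z_{ij}\le1/\alpha\le Q/2$, and integrating over $\alpha$ with density at least $1$,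
$$E Z_{ij}\ \ge\ P(D_{ij})(2\vartheta)^k\int_{2/Q}^s\tfrac12\,4^{-1/\xi}\,\frac{d\alpha}{2\alpha}= P(D_{ij})(2\vartheta)^kc_1\log(sQ/2). \tag{6}$$

**Step 4: compare with the budget.** The purpose is to contradict Lemma 1 if $E_i$ is too likely.

The times counted in $Z_{ij}$ are less than $t^*+Q^2\le T_i+H'$. So for $i\le N$ and $\sqrt n\ge H'$ they are less than $n$ on $\mathcal T_n$, and $Z_{ij}\le S_j^\varepsilon(n)$ there. For fixed $j$, $D_{ij}$ forces $i\le j-1\le i+H$, which leaves at most $H+1$ values of $i$. For fixed $i$ at most one $D_{ij}$ occurs. By Lemma 1,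
$$\sum_{i\le N}\sum_jE Z_{ij}\le(H+1)\big(n+2\varepsilon^{-2}E W_n\big)+\frac{NQ}2P(\mathcal T_n^c).$$
Divide by $N$. On the left use (6) and (5). On the right use (Z), with $\varepsilon,Q,H$ fixed as $n\to\infty$, then $P(\mathcal T_n^c)\to0$ and $n/N\to2C/(1-\kappa)\le\frac83C$. This gives
$$(2\vartheta)^k\delta c_1\log(sQ/2)\Big(\frac1N\sum_{i\le N}P(E_i)-\frac\kappa2\Big)\le\tfrac83C(H+1)+o(1).$$
If $\frac1N\sum_{i\le N}P(E_i)\ge\kappa$ for infinitely many of these $n$, then (3) gives $4C(H+1)\le\frac83C(H+1)+o(1)$, a contradiction. So the average is below $\kappa$ for all large such $n$; these $n$ form $\mathcal N'$. $\square$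

## 8. Too few openings when $u\le\frac12$

Here $k\ge2$. Let $\omega>0$ be small, $a=\frac k{k+1}-\omega$ and $\mathcal K=[0,a]$, which is a compact subset of $U$ by Lemma 3(a). Apply Proposition 4 with small $\kappa$, $\eta=\xi(\mathcal K)/8$, large $H_*$ and arbitrary $\Psi$. By (P2), most bins see a level above $a$ at age $H$.

**Step 1: weights of mean one.** The purpose is to turn "items that get past the level are rare" into an exact count. For $t\ge1$ let
$$\mu_t=\rho_{B_t}(t)<1,\qquad w_{t+1}=\frac{\mathbf 1\{X_{t+1}>\mu_t\}}{1-\mu_t}.$$
Then $E[w_{t+1}\mid\mathcal F_t]=1$, so $\sum_{t=2}^nEw_t\le n$. In Example 1, $B_3=2$ and $\mu_3=\rho_2(3)=0.1$, so $w_4=1/0.9$.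

**Step 2: each bin uses $k$ heavy items.** The purpose is to find large weight between consecutive openings. For $t\in(T_j,T_{j+1}]$ we have $B_{t-1}=j$ and $\mu_{t-1}=\rho_j(t-1)$. The first $k$ $\star_j$-items, the very first of which is $X_{T_j}$, all go into bin $j$, because its gap before the $r$-th is at least $C-(r-1)\ge1$ for $r\le k$. The time $T_{j+1}$ is a $\star_j$-time whose item does *not* enter bin $j$, so it is at least the $(k+1)$-st $\star_j$-time. Hence $(T_j,T_{j+1}]$ contains at least $k$ $\star_j$-times. If $T_{j+1}\le T_j+H$ and $\rho_j(T_j+H)>a$, then at each such time $\rho_j(t-1)\ge\rho_j(T_j+H)>a$, so $w_t\ge1/(1-a)$.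

**Step 3: contradiction.** On $\mathcal T_n$ we have $T_{N+1}\le n$, so at most $n/H$ indices $j\le N$ have $T_{j+1}-T_j>H$. The levels $\rho_j(T_j+H)$ lie in $[0,1)$, so those outside $\mathcal K$ exceed $a$, and by (P2) the expected number of $j\le N$ with this property is at least $N(1-2\kappa)$. The intervals $(T_j,T_{j+1}]$ are disjoint, so
$$n\ \ge\ \frac k{1-a}\Big[N(1-2\kappa)-\frac nH-NP(\mathcal T_n^c)\Big].$$
Divide by $n$ and let $n\to\infty$ in $\mathcal N'$. Since $H\ge H_*$,
$$1\ge\frac k{1-a}\Big[\frac{(1-\kappa)(1-2\kappa)}{2C}-\frac1{H_*}\Big].$$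
Let $\kappa,\omega\to0$ and $H_*\to\infty$; then $1-a\to\frac1{k+1}$ and $1\ge\frac{k(k+1)}{2C}$. But $C<k+1$ gives $\frac{k(k+1)}{2C}>\frac k2\ge1$, a contradiction. This proves the Theorem for $u\le\frac12$.

## 9. The second item, for $\frac12<u<1$

Now $k=1$ and $1<C<2$. The count of Section 8 finds only one heavy item per bin. If the level may be as low as $C/3$, its weight is only about $1/(1-\frac C3)=\frac3{3-C}$, and a contradiction would need $\frac3{3-C}>2C$, i.e. $C(3-C)<\frac32$. This fails, since $C(3-C)>2$ on $(1,2)$. The remedy is to count also the *second* item of such a bin. Two difficulties arise. Bins younger than $j$ may open before bin $j$ gets its second item, so the weights must refer to a level some $h$ bins back. And we must know that the level seen by bin $j$ is low enough for a second item to reach it soon.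

Let $\omega>0$ be small and
$$\mathcal K=[0,\tfrac C3-\omega]\cup[C-1+\omega,\tfrac C2-\omega]\subset U$$
(Lemma 3(b)). A value $m\in[0,1)\setminus\mathcal K$ is of

* **type B** if $m>\frac C2-\omega$;
* **type A** if $\frac C3-\omega<m<C-1+\omega$.

Since $C<2$, for small $\omega$ we have $C-1+3\omega<\frac C2-\omega$, so the types are disjoint; also $\omega\le(2-C)/2$ and $\omega\le C/24$. Type A may be empty. In Example 3 it is a small neighborhood of $\frac12$.

Let $\eta=\min(\omega,\xi(\mathcal K)/8)$, let $V$ be an integer with $(1-\omega)^V\le\omega$, and for given $H$ let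
$$h=H+V,\quad H_2=\lceil3(h+1)/\omega^2\rceil\ (\ge h),\quad R=\lceil(h+1)/\omega\rceil,\quad\Psi(H)=H_2+R .$$
Apply Proposition 4 with these, $\kappa$ small and $H_*=1$. Put $m_i=\rho_i(T_i+H)$, and for $h+2\le j\le N$ put $i_0=j-h-1\ge1$.

**Step 1: lagged weights.** The purpose is to have weights of mean one that are still large at the second item. Let $\mu_t=\rho_{B_t-h}(t)$ if $B_t>h$ and $\mu_t=0$ otherwise; then $\mu_t<1$. Let $w_{t+1}=\mathbf 1\{X_{t+1}>\mu_t\}/(1-\mu_t)$. Again $E[w_{t+1}\mid\mathcal F_t]=1$, so $\sum_{t=1}^nEw_t=n$.

**Step 2: good indices.** The purpose is to list what a typical bin satisfies. Call $j\in[h+2,N]$ *good* if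

1. $\rho_i(T_i+H)-\rho_i(T_i+H')\le\eta$ and $m_i\notin\mathcal K$, for $i=i_0$ and for $i=j$;
2. $T_j-T_{i_0}\le R$, so that $T_j+H_2\le T_{i_0}+H'$;
3. $X_{T_j}\le1-3\omega$;
4. it is *not* the case that both $\rho_{i_0}(T_j+H_2)\ge C/4$ and $\rho_j(t)>\rho_{i_0}(t)+\omega$ for all $t\in[T_j,T_j+H_2)$;
5. if $m_j<C-1+\omega$ and $X_{T_j}\le1-3\omega$, then bin $j$ receives a second item by time $T_j+h$.

**Step 3: most indices are good.** We bound the failures of each condition.

*Condition 1.* By (P1) and (P2), each used for $i=i_0$ and for $i=j$, the expected number of failures is at most $2(\kappa+2\kappa)N=6\kappa N$.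

*Condition 2.* On $\mathcal T_n$, $\sum_j(T_j-T_{j-h-1})\le(h+1)n$, because each difference $T_{l+1}-T_l$ is counted at most $h+1$ times. So at most $(h+1)n/R\le\omega n$ indices fail.

*Condition 3.* On $\mathcal T_n$ the times $T_j$, $j\le N$, are distinct and at most $n$. So the expected number of failures on $\mathcal T_n$ is at most $E\#\{t\le n:X_t>1-3\omega\}=3\omega n$.

*Condition 4.* The $h+1$ bins $i_0,\dots,j-1$ take all items in the strip $(\rho_{i_0},\rho_j]$, so the strip cannot stay wide for long. Let $\varsigma$ be the first $t\ge T_j$ with $\rho_j(t)\le\rho_{i_0}(t)+\omega$ or $\rho_{i_0}(t)<C/4$, or $T_j+H_2$ if that is smaller. For $T_j\le t<\varsigma$ the event $X_{t+1}\in(\rho_{i_0}(t),\rho_j(t)]$ has conditional probability greater than $\omega$, since $\rho_j(t)<1$. Such an item is larger than $C/4$ and enters one of these $h+1$ bins, each of which can hold at most $3$ items larger than $C/4$. Hence $\omega E(\varsigma-T_j)\le3(h+1)$. If condition 4 fails, then $\rho_{i_0}(t)\ge\rho_{i_0}(T_j+H_2)\ge C/4$ throughout by monotonicity, so $\varsigma=T_j+H_2$. By Markov's inequality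 this has probability at most $3(h+1)/(\omega H_2)\le\omega$.

*Condition 5.* Suppose $m_j<C-1+\omega$ and $X_{T_j}\le1-3\omega$. While bin $j$ has only one item, $g_j=C-X_{T_j}\ge C-1+3\omega$, and for $t\ge T_j+H$ we have $\rho_j(t)\le m_j<C-1+\omega$. So
$$\min(g_j,1)-\rho_j(t)\ge\min(2\omega,\ 2-C-\omega)\ge\omega .$$
Each of the $V$ steps in $(T_j+H,T_j+h]$ thus supplies a second item with conditional probability at least $\omega$, as long as there is none yet. Condition 5 fails with probability at most $(1-\omega)^V\le\omega$.

In total, the expected number of $j\in[h+2,N]$ that are not good, on $\mathcal T_n$, is at most $6\kappa N+4\omega n+2\omega N$.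

**Step 4: the weight at the opening of a good bin.** Let $j$ be good. At time $T_j-1$ there are $j-1>h$ opened bins, so $\mu_{T_j-1}=\rho_{i_0}(T_j-1)\le\rho_j(T_j-1)<X_{T_j}$. By conditions 2 and 1, $\rho_{i_0}(T_j-1)\ge\rho_{i_0}(T_{i_0}+H')\ge m_{i_0}-\eta$. Hence
$$w_{T_j}\ge\frac1{1-m_{i_0}+\eta}. \tag{7}$$
By condition 1, $m_{i_0}$ is of type A or B. If it is of type B, then (7) and $\eta\le\omega$ give $w_{T_j}\ge1/(1-\frac C2+2\omega)$.

**Step 5: the second item in type A.** Suppose $m_{i_0}$ is of type A. The purpose is to find a second heavy time. We first show that $m_j$ is of type A too.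

Since $T_j+H_2\le T_{i_0}+H'$,
$$\rho_{i_0}(T_j+H_2)\ge m_{i_0}-\eta\ge\tfrac C3-2\omega\ge\tfrac C4,$$
the last because $\omega\le C/24$. So by condition 4 there is $t\in[T_j,T_j+H_2)$ with $\rho_j(t)\le\rho_{i_0}(t)+\omega\le m_{i_0}+\omega$. The second inequality uses $t\ge T_j\ge T_{i_0}+h+1>T_{i_0}+H$, which holds because at most one bin opens per step. Therefore $\rho_j(T_j+H_2)\le m_{i_0}+\omega<C-1+2\omega$. By condition 1 for $j$, and $H\le H_2\le H'$,
$$m_j\le\rho_j(T_j+H_2)+\eta<C-1+3\omega<\tfrac C2-\omega .$$
So $m_j$ is not of type B. As $m_j\notin\mathcal K$, it is of type A, and in particular $m_j<C-1+\omega$.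

By conditions 3 and 5, bin $j$ gets its second item at some $T_j'\le T_j+h$. At time $T_j'-1$ bin $j$ is open and at most $h-1$ steps have passed since $T_j$, so $j\le B_{T_j'-1}\le j+h-1$. Hence $\mu_{T_j'-1}=\rho_I(T_j'-1)$ with $I=B_{T_j'-1}-h$ and $i_0<I<j$. Therefore
$$X_{T_j'}>\rho_j(T_j'-1)\ge\mu_{T_j'-1}\ge\rho_{i_0}(T_j'-1)\ge m_{i_0}-\eta,$$
where the last step uses $T_j'\le T_j+H_2\le T_{i_0}+H'$. So $w_{T_j'}\ge1/(1-m_{i_0}+\eta)$ as well, and with (7)
$$w_{T_j}+w_{T_j'}\ge\frac2{1-\frac C3+2\omega}.$$

**Step 6: contradiction.** All the times $T_j,T_j'$ are distinct: they belong to different bins, or to the first and second item of one bin. On $\mathcal T_n$ they are at most $n$ once $\sqrt n\ge h$. With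
$$w_*=\min\Big\{\frac1{1-\frac C2+2\omega},\ \frac2{1-\frac C3+2\omega}\Big\}$$
we get from Steps 1, 3, 4 and 5
$$n\ \ge\ w_*\big[N-(h+1)-6\kappa N-4\omega n-2\omega N-NP(\mathcal T_n^c)\big].$$
Divide by $n$ and let $n\to\infty$ in $\mathcal N'$:
$$1\ge w_*\Big[\frac{(1-\kappa)(1-6\kappa-2\omega)}{2C}-4\omega\Big].$$
Letting $\kappa,\omega\to0$,
$$2C\ \ge\ \min\Big\{\frac2{2-C},\ \frac6{3-C}\Big\}.$$
But $C(2-C)=1-(C-1)^2<1$ gives $\frac2{2-C}>2C$, and $C(3-C)\le\frac94<3$ gives $\frac6{3-C}>2C$. This is a contradiction, so (Z) fails, and the Theorem holds for $u\in(\frac12,1)$. (For $u=\frac23$ both terms of the minimum equal $4$, against $2C=3$.)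

Together with Section 8 this proves the Theorem for every $u\in(0,1)$: $\liminf_n\frac1nE\big[FF(L_n)-\sum_{i\le n}x_i\big]>0$. In particular the expected wasted space is not $o(n)$ for any $u\in(0,\frac23]$, and the conjecture is disproved. $\blacksquare$
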